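# Compact scattered spaces of weight $\mathfrak c$ and remainders of $\omega$ under Martin's Axiom

## A plausible yes: discrete sets plus a point, and ordinals

All spaces are Hausdorff, and $\omega$ carries the discrete topology. We ask which compact spaces can be what one adds to $\omega$ to make it compact. Assume $\mathrm{MA}+\neg\mathrm{CH}$: is every compact scattered space of weight $\mathfrak c$ homeomorphic to the remainder of a compactification of $\omega$?

The first guess is yes. Scattered spaces are the tame compact spaces, and Martin's Axiom is good at building subsets of $\omega$ to order. Three results point the same way or mark the border.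

1. (van Douwen and Przymusiński, 1980) Assume $\mathrm{MA}+\neg\mathrm{CH}$. Every compact space $K$ with $w(K)<\mathfrak c$ is the remainder of a compactification of $\omega$. (We always mean nonempty $K$ here; the empty space is not a remainder, since $\omega$ is not compact.)
2. (Frankiewicz, 1985) It is relatively consistent with $\mathrm{MA}+\neg\mathrm{CH}$ that some compact space of weight $\mathfrak c$ is not such a remainder; this space is not scattered.
3. (Correa, 2019) Assume $\mathrm{MA}+\neg\mathrm{CH}$. If $K$ is compact scattered, $w(K)=\mathfrak c$ and $|\{p\in K:w(K,p)>\omega\}|<\mathfrak c$, then $K$ is the remainder of a compactification of $\omega$.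

We cite these as Known Results 1, 2 and 3. Now the vocabulary.

**Definition (scattered, weight, local weight).** A space is scattered if each of its nonempty subspaces has an isolated point in the subspace topology. The weight $w(X)$ is the least cardinality of a base of $X$; $\mathfrak c=2^{\aleph_0}$. For $p\in K$ let $w(K,p)=\min\{w(V):V\text{ a neighborhood of }p\}$.

The interval $[0,1]$ is not scattered. Every set of ordinals of the form $[1,\delta]$ with the order topology is scattered: if $Y\ne\emptyset$ and $\beta=\min Y$, then $[1,\beta]$ is open and meets $Y$ only in $\beta$. In $[1,\omega_1]$ the point $\omega_1$ has local weight $\omega_1$, since each of its neighborhoods contains uncountably many isolated points (successor ordinals) and a base must contain the singleton of each. Every other point $\beta$ has the countable neighborhood $[1,\beta]$, hence local weight at most $\omega$.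

**Definition (compactification, remainder).** A compactification of $\omega$ is a compact Hausdorff space $\gamma\omega$ containing $\omega$, with the discrete topology, as a dense subspace. Its remainder is $\gamma\omega\setminus\omega$.

Recall Stone duality. A Boolean algebra $\mathbb A$ has a Stone space, whose points are the ultrafilters of $\mathbb A$ and whose clopen sets are the sets $[A]=\{U:A\in U\}$, $A\in\mathbb A$. Injective homomorphisms $\mathbb A\to\mathbb B$ correspond to continuous surjections from the Stone space of $\mathbb B$ onto that of $\mathbb A$. If $\mathbb A$ is infinite, the weight of its Stone space is $|\mathbb A|$: the clopen sets form a base, and given any base, each clopen set is a finite union of members of it. The Stone space of $\mathcal P(\omega)/\mathrm{fin}$ is $\beta\omega\setminus\omega$. We write $A\subseteq^*B$ if $A\setminus B$ is finite.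

**Lemma 1.** A compact space $K$ is the remainder of a compactification of $\omega$ if and only if there is a continuous surjection $\beta\omega\setminus\omega\to K$. If $K$ is the Stone space of $\mathbb A$, this holds if and only if there is an injective homomorphism $\mathbb A\to\mathcal P(\omega)/\mathrm{fin}$.

*Proof.* Let $K=\gamma\omega\setminus\omega$. Each $n\in\omega$ is isolated in $\gamma\omega$: take $U$ open with $U\cap\omega=\{n\}$; then $U\setminus\{n\}$ is open and misses the dense set $\omega$, so $U=\{n\}$. The inclusion $\omega\to\gamma\omega$ extends to a continuous $F:\beta\omega\to\gamma\omega$, and $F$ is onto because its image is compact and contains $\omega$. If $x\in\beta\omega\setminus\omega$ had $F(x)=n\in\omega$, then $F^{-1}(n)\setminus\{n\}$ would be a nonempty open subset of $\beta\omega$ missing $\omega$, which is impossible. So $F$ maps $\beta\omega\setminus\omega$ into $K$, and onto $K$ because $F$ is onto and maps $\omega$ to $\omega$.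

Conversely let $h:\beta\omega\setminus\omega\to K$ be a continuous surjection. On $\beta\omega$ put $x\sim y$ if $x=y$, or if $x,y\in\beta\omega\setminus\omega$ and $h(x)=h(y)$. This equivalence relation is closed in $\beta\omega\times\beta\omega$, so the quotient (the adjunction space $\beta\omega\cup_hK$) is compact Hausdorff. The points of $\omega$ are open one-point classes and form a dense set. The image of $\beta\omega\setminus\omega$ is homeomorphic to $K$: the quotient map restricted to $\beta\omega\setminus\omega$ is closed onto its image, so $h$ induces a continuous bijection from this compact image onto $K$. The last sentence of the lemma is Stone duality. ∎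

To produce embeddings by hand we use one observation. Suppose $\mathbb A$ is a union of finite subalgebras, directed under inclusion, and we assign to each of them compatibly a map sending its atoms to nonzero, pairwise disjoint elements of $\mathcal P(\omega)/\mathrm{fin}$ with join $1$. Then these maps fit together to an injective homomorphism.

**First test: a discrete set plus a point.** Let $K$ be the one-point compactification of a discrete set $D$ of size $\mathfrak c$. It is scattered of weight $\mathfrak c$. Its clopen algebra is isomorphic to the algebra of finite and cofinite subsets of $D$. Take infinite sets $A_x\subseteq\omega$ $(x\in D)$ with pairwise finite intersections, for instance the branches of the tree $2^{<\omega}$, coded as subsets of $\omega$. Send $\{x\}$ to the class of $A_x$, and the complement of a finite $F\subseteq D$ to the class of $\omega\setminus\bigcup_{x\in F}A_x$. The latter set is infinite, as it contains almost all of $A_y$ for $y\notin F$. So $K$ is a remainder.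

For the second test we need the clopen algebra of an ordinal.

**Lemma 2.** Let $\delta\ge1$ be an ordinal and let $\mathbb I_\delta$ be the algebra of subsets of $\delta$ generated by the sets $[0,\beta)$, $\beta\le\delta$. The Stone space of $\mathbb I_\delta$ is homeomorphic to $[1,\delta]$ with the order topology, by a map taking the clopen set of $[0,\beta)$ to $[1,\beta]$.

*Proof.* For an ultrafilter $U$ let $\beta(U)=\min\{\beta\in[1,\delta]:[0,\beta)\in U\}$. This exists since $[0,\delta)\in U$. With $\beta=\beta(U)$, we have $[\gamma,\beta)\in U$ for all $\gamma<\beta$. For any $\beta\in[1,\delta]$ the sets $[\gamma,\beta)$, $\gamma<\beta$, are nonempty and closed under finite intersections, and they decide every generator: $[0,\gamma')$ contains one of them if $\gamma'\ge\beta$, and is disjoint from $[\gamma',\beta)$ if $\gamma'<\beta$. So they generate exactly one ultrafilter, and $U\mapsto\beta(U)$ is a bijection onto $[1,\delta]$. Moreover $[0,\beta)\in U$ if and only if $\beta(U)\le\beta$. So the clopen set of $[0,\beta)$ goes to $[1,\beta]$, its complement to $(\beta,\delta]$, and these sets generate the order topology. ∎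

The ordered set $[1,\delta]$ is isomorphic to an ordinal: to $\delta$ if $\delta$ is finite, and to $\delta+1$ otherwise.

Recall Martin's Axiom. A poset (reflexive transitive relation) is ccc if it has no uncountable set of pairwise incompatible elements. $\mathrm{MA}_\lambda$ says that for every nonempty ccc poset and every family of $\lambda$ dense subsets there is a filter meeting all of them; $\mathrm{MA}$ is $\mathrm{MA}_\lambda$ for all $\lambda<\mathfrak c$. $\mathrm{MA}_{\mathfrak c}$ is false. Under $\mathrm{MA}$, $\mathfrak c$ is regular and $2^{<\mathfrak c}=\mathfrak c$ (Martin–Solovay). Also under $\mathrm{MA}$, a family of fewer than $\mathfrak c$ subsets of $\omega$ all of whose finite intersections are infinite has an infinite pseudo-intersection, that is, an infinite $B$ with $B\subseteq^*F$ for all $F$ in the family.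

**Second test: the ordinal $[1,\mathfrak c]$ under $\mathrm{MA}$.** Build $C_\beta\subseteq\omega$ $(\beta<\mathfrak c)$, strictly increasing modulo finite sets, with infinite complements. Let $C_0=\emptyset$. Let $C_{\beta+1}$ be $C_\beta$ together with an infinite, co-infinite part of $\omega\setminus C_\beta$. At a limit $\beta$ let $B$ be an infinite pseudo-intersection of $\{\omega\setminus C_\gamma:\gamma<\beta\}$ and $C_\beta=\omega\setminus B$. Put $C_{\mathfrak c}=\omega$. For $0=\beta_0<\dots<\beta_n=\mathfrak c$, send the atom $[\beta_j,\beta_{j+1})$ to the class of $C_{\beta_{j+1}}\setminus C_{\beta_j}$. This embeds $\mathbb I_{\mathfrak c}$ into $\mathcal P(\omega)/\mathrm{fin}$, so $[1,\mathfrak c]$ is a remainder.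

Under $\neg\mathrm{CH}$ this example is outside Known Result 3. Each point $\omega_1\cdot(\alpha+1)$, $\alpha<\mathfrak c$, has uncountable local weight, since every interval $(\gamma,\omega_1\cdot(\alpha+1)]$ contains uncountably many isolated points; and there are $\mathfrak c$ such points. So the guess survives even here.

## Recursion of length $\mathfrak c$ meets unseparated pairs of chains

To prove the guess for the Stone space of an algebra $\mathbb A$ of size $\mathfrak c$, a sensible person lists $\mathbb A=\{a_\xi:\xi<\mathfrak c\}$ and extends an embedding $\varphi$ of the algebra generated by $\{a_\eta:\eta<\xi\}$ to the next element $a_\xi$. The value at $a_\xi$ must be the class of a set $Z\subseteq\omega$ that almost contains $\varphi(a)$ whenever $a\le a_\xi$ and is almost disjoint from $\varphi(b)$ whenever $b\wedge a_\xi=0$. Fewer than $\mathfrak c$ requirements are imposed, which sounds like a task for $\mathrm{MA}$. To see where it goes wrong we need a name for the obstruction.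

**Definition (pregap, separation, gap).** Let $\kappa$ be regular and uncountable. A $(\kappa,\kappa)$-pregap is a pair of $\subseteq^*$-increasing (not necessarily strictly) sequences $(A_\xi)_{\xi<\kappa}$, $(B_\xi)_{\xi<\kappa}$ of subsets of $\omega$ with $A_\xi\cap B_\xi$ finite for all $\xi$; hence $A_\xi\cap B_\eta$ is finite for all $\xi,\eta$. A set $Z\subseteq\omega$ separates it if $A_\xi\subseteq^*Z$ and $B_\xi\cap Z$ is finite for all $\xi$. A $(\kappa,\kappa)$-gap is a pregap that no $Z\subseteq\omega$ separates.

If all $A_\xi$ consist of even numbers and all $B_\xi$ of odd numbers, the even numbers separate. In a gap neither sequence is eventually constant modulo finite sets: if $A_\xi=^*A_{\xi_0}$ for $\xi\ge\xi_0$ then $Z=A_{\xi_0}$ separates, and if $B_\xi=^*B_{\xi_0}$ for $\xi\geq\xi_0$ then $Z=\omega\setminus B_{\xi_0}$ does. So, passing to cofinal subsequences, a gap may be taken strictly increasing on both sides, with infinite first terms.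

Hausdorff's classical theorem says that an $(\omega_1,\omega_1)$-gap exists in ZFC, and this is where the recursion stops. Suppose $\mathbb A$ contains strictly increasing chains of nonzero elements $p_\nu,q_\nu$ $(\nu<\omega_1)$ with $p_\nu\wedge q_\nu=0$, and an element $a$ with $p_\nu\le a$ and $q_\nu\wedge a=0$ for all $\nu$. We may have embedded the algebra generated by the chains by sending $p_\nu,q_\nu$ to the two sides $A_\nu,B_\nu$ of a strictly increasing gap. This is a legitimate embedding: nonempty intervals go to infinite sets by strictness, and $A_\nu\cup B_\nu$ is never cofinite, as otherwise the infinite set $A_{\nu+1}\setminus A_\nu$ would be almost contained in $B_\nu$, while $A_{\nu+1}\cap B_\nu$ is finite. Then no value for $a$ exists, and no axiom can supply one. Earlier choices must foresee later needs.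

Turn this around. Can an algebra force a gap into every embedded copy of itself? If so, and if gaps of that kind can be absent, the guess fails. Gaps of length $\omega_1$ are never absent, so we aim at length $\mathfrak c>\omega_1$.

The simplest algebra to try has just one pair of chains of length $\kappa=\mathfrak c$: the algebra of subsets of $\kappa\times2$ generated by the sets $[0,\beta)\times\{i\}$, $\beta<\kappa$, $i<2$. It forces nothing under $\mathrm{MA}$. With $C_\beta$ as in the second test, send $[0,\beta)\times\{0\}$ to $\{2n:n\in C_\beta\}$ and $[0,\beta)\times\{1\}$ to $\{2n+1:n\in C_\beta\}$. In a typical finite subalgebra the atoms are the sets $[\beta_j,\beta_{j+1})\times\{i\}$ below some $\beta_n<\kappa$, and the rest; all of them go to infinite sets, so this is an embedding. The resulting pregap is separated by the even numbers. A single pair of chains can always be laid out in advance.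

But a separating set is a subset of $\omega$, and there are only $\mathfrak c$ of these. If one algebra of size $\mathfrak c$ carries more than $\mathfrak c$ pairs of chains, so arranged that no set separates two of the pairs, then some pair must go unseparated. The full binary tree of height $\mathfrak c$ has $2^{\mathfrak c}$ branches and, under $\mathrm{MA}$, only $\mathfrak c$ nodes. (Height $\lambda<\mathfrak c$ would not do under $\mathrm{MA}$: then $2^\lambda\le\mathfrak c$.) This is the idea of the construction, and here is what it gives.

**Theorem A** (ZFC + $2^{<\mathfrak c}=\mathfrak c$ with $\mathfrak c$ regular; in particular under $\mathrm{MA}$). There is a compact scattered space $K$ with $w(K)=\mathfrak c$ such that, if $K$ is the remainder of a compactification of $\omega$, then a $(\mathfrak c,\mathfrak c)$-gap exists. Moreover $K$ has exactly one point $\infty$ with $w(K,\infty)=\mathfrak c$, and every other point has a clopen neighborhood homeomorphic to an ordinal $<\mathfrak c$.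

**Theorem B.** Con(ZFC) implies Con(ZFC + $\mathrm{MA}$ + $\mathfrak c=\omega_2$ + there is no $(\mathfrak c,\mathfrak c)$-gap). More generally, assume $V=L$ and let $\kappa>\omega_1$ be regular with $\mu^\omega<\kappa$ for all $\mu<\kappa$. Then some ccc forcing extension satisfies $\mathrm{MA}$ + $\mathfrak c=\kappa$ + "there is no $(\mathfrak c,\mathfrak c)$-gap".

**Corollary.** It is relatively consistent with $\mathrm{MA}+\neg\mathrm{CH}$ (with $\mathfrak c=\omega_2$, or $\mathfrak c=\kappa$ as in Theorem B) that some compact scattered space of weight $\mathfrak c$ is not the remainder of a compactification of $\omega$.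

**Theorem C.** (1) PFA implies that the space $K$ of Theorem A is not a remainder. (2) $K$ is optimal in local weight: exactly one point has local weight $\mathfrak c$, and any compact space of weight $\mathfrak c$ has at least one such point. Under $\mathrm{MA}+\neg\mathrm{CH}$ every (nonempty) compact open subset of $K\setminus\{\infty\}$ is a remainder. (3) If $K$ is not a remainder, then no compact space mapping continuously onto $K$ is a remainder.

The Corollary follows at once from Theorems A and B: in the model of Theorem B, $\mathrm{MA}+\neg\mathrm{CH}$ holds and there is no $(\mathfrak c,\mathfrak c)$-gap, so $K$ is not a remainder. So the guessed statement is not provable from $\mathrm{MA}+\neg\mathrm{CH}$ (assuming ZFC is consistent). Whether the positive statement is also consistent with full $\mathrm{MA}+\neg\mathrm{CH}$ is not decided here.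

## The two-color tree algebra and its Stone space

We prove Theorem A. Put $\kappa=\mathfrak c$ and $T=\bigcup_{\alpha<\kappa}2^\alpha$, the tree of all $0$–$1$ sequences of length $<\kappa$. Since $2^{<\kappa}=\kappa$, $|T|=\kappa$. Write $|s|$ for the length of $s$ and $s\wedge t$ for the longest common initial segment. For $s\in T\cup2^\kappa$ and $i<2$ let
$$P_i(s)=\{s{\restriction}\xi:\ \xi<|s|,\ s(\xi)=i\}\subseteq T .$$
These are the nodes at which the path to $s$ turns in direction $i$. For $s=0110$ we get $P_0(s)=\{\emptyset,011\}$ and $P_1(s)=\{0,01\}$. For $t=0100$ we get $P_0(t)=\{\emptyset,01,010\}$ and $P_1(t)=\{0\}$. Here $s\wedge t=01$, $P_0(s)\cap P_0(t)=\{\emptyset\}=P_0(01)$, and $P_1(s)\cap P_0(t)=\{01\}$.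

**Step 1 (how the sets meet).** This computation controls everything else. We claim, for distinct or equal $s,t\in T\cup2^\kappa$,
$$P_i(s)\cap P_i(t)=P_i(s\wedge t),\qquad P_0(s)\cap P_1(t)\subseteq\{s\wedge t\},\qquad P_0(s)\cap P_1(s)=\emptyset. \tag{1}$$
Let $r\in P_i(s)\cap P_j(t)$. Then $r=s{\restriction}\xi=t{\restriction}\xi$ with $\xi=|r|$, so $\xi\le|s\wedge t|$, and $s(\xi)=i$, $t(\xi)=j$. If $\xi<|s\wedge t|$, then $i=s(\xi)=t(\xi)=j$ and $r\in P_i(s\wedge t)$. If $\xi=|s\wedge t|$, then $r=s\wedge t$, and since both $s(\xi)$ and $t(\xi)$ are defined they differ, so $i\ne j$. This gives the first inclusion "$\subseteq$" and the second claim. The inclusion "$\supseteq$" holds because $s\subseteq t$ implies $P_i(s)\subseteq P_i(t)$, directly from the definition. The third claim holds because $s(|r|)$ has only one value.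

**Step 2 (the space).** Let $\mathbb A\subseteq\mathcal P(T)$ be the Boolean algebra of sets generated by $\{P_i(s):s\in T,\ i<2\}$, and let $K$ be its Stone space. There are $\kappa$ generators, and $\mathbb A$ contains every singleton, since
$$\{t\}=P_0(t^\frown0)\setminus P_0(t).$$
So $|\mathbb A|=\kappa$, and $K$ is compact Hausdorff with $w(K)=\mathfrak c$.

**Step 3 (away from one point, $K$ looks like small ordinals).** Fix $s\in T$ and $i$ with $P_i(s)\neq\emptyset$. The clopen set $[P_i(s)]$ is the Stone space of the relative algebra $\mathbb A{\restriction}P_i(s)$, which is generated by the traces $P_j(t)\cap P_i(s)$, $t\in T$. Order $P_i(s)$ by inclusion of sequences; it is well-ordered, of some type $\delta$ with $1\le\delta\le|s|<\kappa$. By (1) the traces with $j=i$ are the initial segments $P_i(s\wedge t)$, and those with $j\ne i$ have at most one point. Every proper initial segment of $P_i(s)$ is of the form $P_i(s{\restriction}\xi)$, so every initial segment is a trace; and singletons are differences of two initial segments. Hence $\mathbb A{\restriction}P_i(s)\cong\mathbb I_\delta$, and by Lemma 2, $[P_i(s)]$ is homeomorphic to $[1,\delta]$, that is, to an ordinal $<\kappa$.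 It is scattered and has weight at most $|\delta|+\omega<\mathfrak c$.

**Step 4 (only one point is left, and $K$ is scattered).** Let $K'=\bigcup_{s,i}[P_i(s)]$, an open set. An ultrafilter of $\mathbb A$ is determined by the generators it contains, so at most one contains no $P_i(s)$. One does exist: otherwise, by compactness, $T$ would be a union of finitely many, say $k$, sets $P_i(s)$. Each of these contains at most one node from each level of $T$, while level $n$ has $2^n$ nodes, which exceeds $k$ for large $n$. So $K=K'\cup\{\infty\}$ with $\infty\notin K'$.

Let $\emptyset\ne Y\subseteq K$. If $Y=\{\infty\}$, its point is isolated. Otherwise $Y$ meets some $[P_i(s)]$; an isolated point of $Y\cap[P_i(s)]$ exists by Step 3 and is isolated in $Y$, because $[P_i(s)]$ is open. So $K$ is scattered.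

**Step 5 (local weights).** By Step 3, $w(K,p)<\mathfrak c$ for $p\ne\infty$. Now let $L$ be any compact space of weight $\mathfrak c$. If every point of $L$ had local weight $<\mathfrak c$, then by compactness $L$ would be a union of finitely many open subspaces of weight $<\mathfrak c$; the union of their bases is a base of $L$ of size $<\mathfrak c$, a contradiction. So $L$ has a point of local weight $\mathfrak c$. For $L=K$ this point can only be $\infty$, and $w(K,\infty)=\mathfrak c$.

## $2^{\mathfrak c}$ branches against $\mathfrak c$ separating sets

**Step 6 (a remainder yields a gap).** This step completes Theorem A. Suppose $K$ is a remainder. By Lemma 1 there is an injective homomorphism $\varphi:\mathbb A\to\mathcal P(\omega)/\mathrm{fin}$. Choose representatives $A_i(s)\subseteq\omega$ of $\varphi(P_i(s))$ for $s\in T$, $i<2$.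

Let $f\in2^\kappa$. The sets $P_0(f{\restriction}\xi)$ increase with $\xi$, and so do the sets $P_1(f{\restriction}\xi)$; and $P_0(f{\restriction}\xi)\cap P_1(f{\restriction}\xi)=\emptyset$ by (1). So $(A_0(f{\restriction}\xi))_{\xi<\kappa}$, $(A_1(f{\restriction}\xi))_{\xi<\kappa}$ is a $(\kappa,\kappa)$-pregap. Let $E$ be the set of $f\in2^\kappa$ for which it is separated, and choose a separating set $Z_f$ for each $f\in E$.

We show that $f\mapsto Z_f$ is injective. Let $f\ne g$ in $E$ and $t=f\wedge g$; then $|t|<\kappa$, so $t\in T$. Say $f(|t|)=0$ and $g(|t|)=1$. The node $t$ has color $0$ along $f$ and color $1$ along $g$: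
$$\{t\}\subseteq P_0(f{\restriction}(|t|+1)),\qquad\{t\}\subseteq P_1(g{\restriction}(|t|+1)).$$
Let $D\subseteq\omega$ represent $\varphi(\{t\})$. Since $\varphi$ is injective, $\varphi(\{t\})\ne0$, so $D$ is infinite. From the first inclusion, $D\subseteq^*A_0(f{\restriction}(|t|+1))\subseteq^*Z_f$. From the second, $D\subseteq^*A_1(g{\restriction}(|t|+1))$, which meets $Z_g$ in a finite set, so $D\cap Z_g$ is finite. Hence $Z_f\neq Z_g$.

Therefore $|E|\le2^\omega=\mathfrak c<2^{\mathfrak c}=|2^\kappa|$, and for all but at most $\mathfrak c$ of the branches $f$ the pregap is a $(\mathfrak c,\mathfrak c)$-gap. Theorem A is proved. $\blacksquare$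

Under CH this is no threat, since Hausdorff's gap is then a $(\mathfrak c,\mathfrak c)$-gap. What remains is a model of $\mathrm{MA}$ with $\mathfrak c>\omega_1$ and no $(\mathfrak c,\mathfrak c)$-gap.

## Freezing an $(\omega_1,\omega_1)$-gap

A gap of length $\kappa>\omega_1$ has an internal weakness. Each initial segment of length $\alpha<\kappa$ is separated, namely by the later set $A_\alpha$. So if at some stage of a forcing iteration we meet an initial segment that is not yet separated, and can ensure that no later stage separates it, then it cannot grow into a gap of length $\kappa$. We want a finite combinatorial certificate of non-separation that survives all further forcing.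

**Lemma 3.** Let $H$ be an uncountable set, and let $A_\xi,B_\xi\subseteq\omega$ $(\xi\in H)$ satisfy $A_\xi\cap B_\xi=\emptyset$ for all $\xi\in H$ and
$$(A_\xi\cap B_\eta)\cup(A_\eta\cap B_\xi)\ne\emptyset\qquad\text{for all }\xi\ne\eta\text{ in }H. \tag{2}$$
Then no $Z\subseteq\omega$ satisfies $A_\xi\subseteq^*Z$ and $|B_\xi\cap Z|<\omega$ for all $\xi\in H$.

*Proof.* Suppose $Z$ does. For each $\xi\in H$ choose $m_\xi<\omega$ with $A_\xi\setminus m_\xi\subseteq Z$ and $B_\xi\cap Z\subseteq m_\xi$. There are only countably many triples $(m_\xi,A_\xi\cap m_\xi,B_\xi\cap m_\xi)$, so two distinct $\xi,\eta\in H$ have the same triple $(m,a,b)$. Since $A_\xi\cap B_\xi=\emptyset$, $a\cap b=\emptyset$. Below $m$, both $A_\xi\cap B_\eta$ and $A_\eta\cap B_\xi$ equal $a\cap b=\emptyset$. From $m$ on, $A_\xi$ and $A_\eta$ lie in $Z$, while $B_\xi$ and $B_\eta$ miss $Z$. So both intersections are empty, contradicting (2). ∎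

Uncountability is essential: with $H=\omega$, $A_n=\{n\}$, $B_n=\{0,\dots,n-1\}$, condition (2) holds (for $m<n$, $m\in A_m\cap B_n$) and $Z=\emptyset$ separates. On the other hand, (2) for given sets does not depend on the universe. So once an uncountable $H$ as in Lemma 3 exists, no extension preserving $\omega_1$ contains a separating set. The next lemma adds such an $H$ by ccc forcing.

**Lemma 4.** Let $(A_\xi),(B_\xi)$ $(\xi<\omega_1)$ be an $(\omega_1,\omega_1)$-gap with $A_\xi\cap B_\xi=\emptyset$ for all $\xi$. Let $R$ be the set of finite $F\subseteq\omega_1$ such that $(A_\xi\cap B_\eta)\cup(A_\eta\cap B_\xi)\ne\emptyset$ for all distinct $\xi,\eta\in F$, ordered by reverse inclusion. Then $R$ is ccc, and some condition of $R$ forces the union of the generic filter to be uncountable.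

*Proof.* **Step 1 (ccc: prepare the conditions).** Given uncountably many conditions, thin them to an uncountable $\Delta$-system $\{F_\zeta\}$ with root $r$ and all $F_\zeta\setminus r$ nonempty. Put $\xi_\zeta=\min(F_\zeta\setminus r)$. The sets $F_\zeta\setminus r$ are disjoint, so the $\xi_\zeta$ are distinct, hence cofinal in $\omega_1$. For $\xi\in F_\zeta\setminus r$ we have $A_{\xi_\zeta}\subseteq^*A_\xi$ and $B_{\xi_\zeta}\subseteq^*B_\xi$. As $F_\zeta$ is finite, we may thin further so that for one fixed $m$ and all remaining $\zeta$,
$$A_{\xi_\zeta}\setminus m\subseteq A_\xi\quad\text{and}\quad B_{\xi_\zeta}\setminus m\subseteq B_\xi\qquad\text{for all }\xi\in F_\zeta\setminus r.$$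

**Step 2 (ccc: use that the pregap is a gap).** We look for one number that makes two conditions compatible. Put $Z=\bigcup_\zeta(A_{\xi_\zeta}\setminus m)$. Every $A_\xi$ is almost contained in some $A_{\xi_\zeta}$, so $A_\xi\subseteq^*Z$ for all $\xi<\omega_1$. Since $Z$ does not separate, some $B_\eta\cap Z$ is infinite; choosing $\zeta'$ with $\xi_{\zeta'}\ge\eta$, the set $B_{\xi_{\zeta'}}\cap Z$ is infinite. Pick $k$ in it. Then $k\ge m$ and $k\in A_{\xi_\zeta}$ for some $\zeta$, and $\zeta\ne\zeta'$ because $A_{\xi_{\zeta'}}\cap B_{\xi_{\zeta'}}=\emptyset$. By the choice of $m$, $k\in A_\xi\cap B_\eta$ for all $\xi\in F_\zeta\setminus r$ and all $\eta\in F_{\zeta'}\setminus r$. Any other pair from $F_\zeta\cup F_{\zeta'}$ lies inside $F_\zeta$ or inside $F_{\zeta'}$. So $F_\zeta\cup F_{\zeta'}\in R$ is a common extension, and $R$ is ccc.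

**Step 3 (an uncountable union).** Suppose no condition forces the union to be uncountable. Then every condition forces it to be countable. As $R$ is ccc, $\omega_1$ is preserved, so the union is forced to be bounded in $\omega_1$; and the name of its supremum has only countably many possible values, so some $\gamma<\omega_1$ is forced to be a bound. But $\{\gamma+1\}\in R$ forces $\gamma+1$ into the union, a contradiction. ∎

If $H$ is the union of the generic filter, any two elements of $H$ lie in a common condition, so (2) holds for $H$.

## Why listing the gaps fails, and how $\diamondsuit$ catches them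

The usual way to kill objects along an iteration of length $\kappa$ is to list names of all of them and treat each at some stage. Here this breaks down. In the iteration below each $V[G_\beta]$ with $\beta<\kappa$ contains fewer than $\kappa$ subsets of $\omega$, whereas a $(\kappa,\kappa)$-gap has $\kappa$ distinct terms, since neither side is eventually constant modulo finite sets. So a $(\kappa,\kappa)$-gap of the final model lies in no intermediate model, and no stage ever sees it. A stage $\alpha$ can see only an initial segment of length about $\alpha$. The principle $\diamondsuit$ predicts, at stationarily many $\alpha$, the correct initial segment of a name for the gap. Prediction at $\alpha$ of cofinality $\omega_1$ is what we need, because Lemma 4 freezes gaps of length $\omega_1$.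

Recall the tools. For regular uncountable $\kappa$ and stationary $S\subseteq\kappa$, a $\diamondsuit_\kappa(S)$-sequence is $\langle X_\alpha:\alpha\in S\rangle$ with $X_\alpha\subseteq\alpha$ such that for every $X\subseteq\kappa$ the set $\{\alpha\in S:X\cap\alpha=X_\alpha\}$ is stationary; by Jensen, such sequences exist under $V=L$. A finite support iteration of ccc posets is ccc, and ccc forcing preserves cardinals and cofinalities. For an iteration $P_\kappa$ with generic $G_\kappa$ let $G_\alpha=G_\kappa\cap P_\alpha$. A nice name of a subset of a set $M$, with antichains from a dense set $D$, is a sequence $\langle W_x:x\in M\rangle$ of antichains $W_x\subseteq D$; it denotes $\{x:W_x\cap G\ne\emptyset\}$. Every subset of $M$ in the extension has such a name, and under ccc all $W_x$ are countable.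

We prove Theorem B. By Gödel, $V=L$ is consistent relative to ZFC, and by GCH $\kappa=\omega_2$ satisfies the hypotheses, as $\omega_1^\omega=\omega_1$. So the first sentence follows from the second. Assume $V=L$ and fix $\kappa$ as in the second sentence. By GCH, $\kappa^{<\kappa}=\kappa$.

**Step 1 (guessing apparatus).** This step fixes how subsets of $\kappa$ code names of pregaps. Let $S=\{\alpha<\kappa:\mathrm{cf}(\alpha)=\omega_1\}$, a stationary set, and let $\langle X_\alpha:\alpha\in S\rangle$ be a $\diamondsuit_\kappa(S)$-sequence. Let $\mathrm{Fn}(\alpha,\beta)$ be the set of finite partial functions from $\alpha$ to $\beta$. Fix a bijection $c:\kappa\to2\times\kappa\times\omega\times\mathrm{Fn}(\kappa,\kappa)$. The set $C_0$ of $\alpha<\kappa$ with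
$$c[\alpha]=2\times\alpha\times\omega\times\mathrm{Fn}(\alpha,\alpha)$$
is club: at limits both sides are unions of the earlier ones, as members of $\mathrm{Fn}$ are finite; and unboundedness is the usual interleaving, since for $\alpha<\kappa$ the right side has size $<\kappa$.

**Step 2 (shape of the iteration and small dense sets).** We shall define a finite support iteration $\langle P_\alpha,\dot Q_\alpha:\alpha<\kappa\rangle$ of ccc posets such that $\dot Q_\alpha$ is forced to have as underlying set an ordinal $\mu_\alpha$ with $0<\mu_\alpha<\kappa$, $\mu_\alpha\in V$, and to have $0$ as a largest element. By "the trivial order on $\mu$" we mean the relation $\mu\times\mu$. This step shows that such an iteration has few essential conditions.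

Let $D_\alpha$ be the set of $p\in P_\alpha$ such that $p(\beta)$ is the canonical name of an ordinal for each $\beta$ in the support of $p$. We identify such $p$ with finite functions, so that $D_\alpha=\{p\in\mathrm{Fn}(\alpha,\kappa):p(\beta)\in\mu_\beta\setminus\{0\}\text{ for }\beta\in\mathrm{dom}(p)\}$. Then $D_\kappa\cap\mathrm{Fn}(\alpha,\kappa)=D_\alpha$, and $D_\kappa=\bigcup_{\alpha<\kappa}D_\alpha$.

$D_\alpha$ is dense in $P_\alpha$, by induction on the maximum $\beta$ of the support of $p$: extend $p{\restriction}\beta$ to a condition of $P_\beta$ deciding the value of $p(\beta)$, extend that into $D_\beta$ by the induction hypothesis, and append the decided value.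

If $\alpha<\kappa$, then $\sup_{\beta<\alpha}\mu_\beta<\kappa$ by regularity of $\kappa$, so $|D_\alpha|<\kappa$. All nice names below use countable antichains from the $D_\alpha$. For $\beta<\kappa$ the number of nice $P_\beta$-names of subsets of $\omega$ is at most $|D_\beta|^\omega+\omega_1<\kappa$; this is where the hypothesis $\mu^\omega<\kappa$ enters. A nice $P_\alpha$-name all of whose conditions lie in $D_\beta$ is a nice $P_\beta$-name denoting the same set.

**Step 3 (stages $\alpha\notin S$: for $\mathrm{MA}$).** These stages are the standard Solovay–Tennenbaum bookkeeping. For each $\beta<\kappa$ there are at most $\kappa^{<\kappa}=\kappa$ pairs $(\mu,\dot\rho)$ with $0<\mu<\kappa$ and $\dot\rho$ a nice $P_\beta$-name of a binary relation on $\mu$; once $P_\beta$ is defined, enumerate them in type $\kappa$, with repetitions. Using a function from $\kappa\setminus S$ to $\kappa\times\kappa$ that takes each value unboundedly often, arrange that for every $\beta$ each such pair is treated at unboundedly many stages $\alpha\ge\beta$, $\alpha\notin S$. When $(\mu,\dot\rho)$ is treated at stage $\alpha$, put $\mu_\alpha=\mu$, and let $\dot Q_\alpha$ be $\mu$ with the relation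 denoted by $\dot\rho$ if in $V[G_\alpha]$ this is a ccc poset with largest element $0$; otherwise $\dot Q_\alpha$ is $\mu$ with the trivial order. If no pair is assigned at $\alpha$, put $\mu_\alpha=1$.

**Step 4 (stages $\alpha\in S$: freezing what $\diamondsuit$ guesses).** If $\alpha\notin C_0$ or $D_\alpha\not\subseteq\mathrm{Fn}(\alpha,\alpha)$, put $\mu_\alpha=1$. Otherwise put $\mu_\alpha=\omega_1$ and $N_\alpha=c[X_\alpha]\cap(2\times\alpha\times\omega\times D_\alpha)$. In $V[G_\alpha]$ let
$$A^i_\xi=\{n:\exists p\in G_\alpha\ (i,\xi,n,p)\in N_\alpha\}\qquad(i<2,\ \xi<\alpha). \tag{3}$$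
Fix in $V$ an increasing cofinal sequence $\langle\alpha_\nu:\nu<\omega_1\rangle$ in $\alpha$. Suppose that in $V[G_\alpha]$ both sequences $(A^i_\xi)_{\xi<\alpha}$ are $\subseteq^*$-increasing, all $A^0_\xi\cap A^1_\xi$ are finite, and no $Z\in V[G_\alpha]$ satisfies $A^0_\xi\subseteq^*Z$ and $|A^1_\xi\cap Z|<\omega$ for all $\xi<\alpha$. Consider the sequences $(A^0_{\alpha_\nu})$ and $(A^1_{\alpha_\nu}\setminus A^0_{\alpha_\nu})$, $\nu<\omega_1$. They are disjoint at each $\nu$. The second is $\subseteq^*$-increasing, since it differs from $(A^1_{\alpha_\nu})$ only by finite sets. A set separating them would separate the full sequences, by cofinality. So they satisfy the hypotheses of Lemma 4 in $V[G_\alpha]$. Let $\dot Q_\alpha$ be the poset of Lemma 4 below a condition $F_0$ forcing an uncountable union. It has size exactly $\omega_1$, because its members have an uncountable union; so we can re-code it on $\omega_1$ with $F_0$ becoming $0$. In all other cases $\dot Q_\alpha$ is $\omega_1$ with the trivial order.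

All iterands are ccc, so all $P_\alpha$, $\alpha\leq\kappa$, are ccc, and the iteration is defined.

**Step 5 ($\mathrm{MA}$ and $\mathfrak c=\kappa$ in $V[G_\kappa]$).** Since $|D_\kappa|\le\kappa$, there are at most $\kappa^\omega=\kappa$ nice names of subsets of $\omega$, so $\mathfrak c\le\kappa$. Let $\lambda<\kappa$ be infinite. By a standard reduction, $\mathrm{MA}_\lambda$ follows from its restriction to posets of size at most $\lambda$. So let $Q\in V[G_\kappa]$ be a ccc poset on a nonzero ordinal $\mu<\kappa$ with largest element $0$, and let $\lambda$ dense subsets of it be given. Nice names for the order and the dense sets involve fewer than $\kappa$ conditions of $D_\kappa=\bigcup_{\beta<\kappa}D_\beta$. By regularity of $\kappa$ they are nice $P_\beta$-names for some $\beta<\kappa$, so $Q$ and the dense sets lie in $V[G_\beta]$. At some stage $\alpha\ge\beta$ the pair naming $Q$ is treated. An uncountable antichain of $Q$ in $V[G_\alpha]$ would be one in $V[G_\kappa]$, since $\omega_1$ is preserved; so $Q$ is ccc in $V[G_\alpha]$ and $Q_\alpha=Q$. The filter added at stage $\alpha$ meets all dense sets of $Q$ in $V[G_\alpha]$, in particular the given ones. So $\mathrm{MA}_\lambda$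 holds for all infinite $\lambda<\kappa$. As $\mathrm{MA}_{\mathfrak c}$ fails, $\mathfrak c\ge\kappa$. Hence $\mathfrak c=\kappa$ and $\mathrm{MA}$ holds in $V[G_\kappa]$.

**Step 6 (a gap in $V[G_\kappa]$ is guessed at some stage).** Suppose $V[G_\kappa]$ has a $(\kappa,\kappa)$-gap. We find a stage $\alpha\in S$ at which (3) yields exactly its first $\alpha$ terms. Taking nice names of the terms and collecting their antichains, we obtain $p_0\in D_\kappa\cap G_\kappa$ and, in $V$, a set $N\subseteq2\times\kappa\times\omega\times D_\kappa$ with only countably many $p$ such that $(i,\xi,n,p)\in N$ for each $(i,\xi,n)$, such that $p_0$ forces that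
$$A_\xi=\{n:\exists p\in\dot G\ (0,\xi,n,p)\in N\},\qquad B_\xi=\{n:\exists p\in\dot G\ (1,\xi,n,p)\in N\}\qquad(\xi<\kappa)$$
form a $(\kappa,\kappa)$-gap.

Let $\beta<\kappa$ and let $\dot Z$ be a nice $P_\beta$-name of a subset of $\omega$. Then $p_0$ forces that some $\eta<\kappa$ satisfies $A_\eta\not\subseteq^*\dot Z$ or $|B_\eta\cap\dot Z|=\omega$. A name for such an $\eta$ has only countably many possible values, so there is $\xi(\dot Z)<\kappa$ such that $p_0$ forces such an $\eta<\xi(\dot Z)$ to exist. For each $\beta$ there are fewer than $\kappa$ names $\dot Z$ by Step 2, so the ordinals $\xi(\dot Z)$ for $P_\beta$-names are bounded below $\kappa$. Likewise, for each $\xi<\kappa$, only countably many $p$ occur in elements $(i,\xi,n,p)$ of $N$, so their domains are bounded below $\kappa$. And $\mu_\beta<\kappa$ for each $\beta$. Closing off under these bounds gives a club $C\subseteq C_0$ such that every $\alpha\in C$ has the following properties.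

* $p_0\in D_\alpha\subseteq\mathrm{Fn}(\alpha,\alpha)$.
* If $(i,\xi,n,p)\in N$ and $\xi<\alpha$, then $p\in D_\alpha$.
* If $\beta<\alpha$ and $\dot Z$ is a nice $P_\beta$-name of a subset of $\omega$, then $\xi(\dot Z)<\alpha$.

Let $X=c^{-1}[N]$ and choose $\alpha\in C\cap S$ with $X\cap\alpha=X_\alpha$. Since $\alpha\in C_0$,
$$c[X_\alpha]=N\cap c[\alpha]=N\cap(2\times\alpha\times\omega\times\mathrm{Fn}(\alpha,\alpha))=\{(i,\xi,n,p)\in N:\xi<\alpha\},$$
where the last equality uses the second property and $D_\alpha\subseteq\mathrm{Fn}(\alpha,\alpha)$. By the second property again, this set is contained in $2\times\alpha\times\omega\times D_\alpha$, so it equals $N_\alpha$. For $p\in D_\alpha$ we have $p\in G_\kappa$ if and only if $p\in G_\alpha$. So the sequences (3) considered at stage $\alpha$ are exactly $(A_\xi)_{\xi<\alpha}$ and $(B_\xi)_{\xi<\alpha}$.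

**Step 7 (the guessed segment was frozen).** We check that stage $\alpha$ acted nontrivially, and derive a contradiction. We have $\alpha\in C_0$ and $D_\alpha\subseteq\mathrm{Fn}(\alpha,\alpha)$. The two sequences are $\subseteq^*$-increasing and $A_\xi\cap B_\xi$ is finite, since this holds in $V[G_\kappa]$ and does not depend on the model. Let $Z\in V[G_\alpha]$ be a subset of $\omega$. A nice $P_\alpha$-name $\dot Z$ of it involves countably many conditions with finite domains contained in $\alpha$. Since $\mathrm{cf}(\alpha)=\omega_1$, these domains are bounded by some $\beta<\alpha$, so $\dot Z$ is a nice $P_\beta$-name. By the third property and $p_0\in G_\kappa$, there is $\eta<\xi(\dot Z)<\alpha$ with $A_\eta\not\subseteq^*Z$ or $B_\eta\cap Z$ infinite. So no $Z\in V[G_\alpha]$ separates the two sequences.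

Hence $Q_\alpha$ is the nontrivial poset, and in $V[G_{\alpha+1}]$ there is an uncountable $H\subseteq\omega_1$ such that the sets $A_{\alpha_\nu}$ and $B_{\alpha_\nu}\setminus A_{\alpha_\nu}$ $(\nu\in H)$ satisfy the hypotheses of Lemma 3. As $\omega_1$ is preserved, $H$ is still uncountable in $V[G_\kappa]$, and Lemma 3 applies there. But the gap continues past $\alpha$. Put $Z=A_\alpha$. For all $\nu$ we have $A_{\alpha_\nu}\subseteq^*Z$; and $B_{\alpha_\nu}\cap Z$ is finite, since $B_{\alpha_\nu}\subseteq^*B_\alpha$ and $A_\alpha\cap B_\alpha$ is finite. This contradicts Lemma 3. So $V[G_\kappa]$ has no $(\kappa,\kappa)$-gap, and Theorem B is proved. $\blacksquare$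

## PFA, the single heavy point, and continuous preimages

PFA says that for every proper poset and every family of $\omega_1$ dense subsets there is a filter meeting all of them. Recall that $\sigma$-closed posets and ccc posets are proper, and that a two-step iteration of proper posets is proper. PFA implies $\mathrm{MA}$ and $\mathfrak c=\omega_2$ (Todorčević, Veličković).

**Proof of Theorem C (1).** By Theorem A it suffices to show that PFA excludes $(\omega_2,\omega_2)$-gaps. The plan is to turn length $\omega_2$ into cofinality $\omega_1$ without adding subsets of $\omega$, freeze, and pull the certificate back to $V$. Suppose $(A_\xi),(B_\xi)$, $\xi<\omega_2$, is a gap. Replacing $B_\xi$ by $B_\xi\setminus A_\xi$ changes each set by finitely many points, so we may assume $A_\xi\cap B_\xi=\emptyset$.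

Let $P=\mathrm{Col}(\omega_1,\omega_2)$, which is $\sigma$-closed. It adds no subsets of $\omega$, so in $V^P$ the sequences are still not separated. It preserves $\omega_1$ and adds no countable sequences of ordinals, so $\omega_2^V$, now of cardinality $\omega_1$, has cofinality $\omega_1$ in $V^P$. Apply Lemma 4 in $V^P$ to the terms along an increasing cofinal map $\omega_1\to\omega_2^V$, below a condition forcing an uncountable union. Enumerating the generic uncountable set in increasing order and composing with this map, we see that the resulting ccc poset $R$ adds an injection $\dot g:\omega_1\to\omega_2^V$ such that for all $\nu\ne\nu'$,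
$$(A_{\dot g(\nu)}\cap B_{\dot g(\nu')})\cup(A_{\dot g(\nu')}\cap B_{\dot g(\nu)})\ne\emptyset. \tag{4}$$
The poset $P*\dot R$ is proper. By PFA take a filter meeting the $\omega_1$ dense sets of conditions deciding $\dot g(\nu)$, $\nu<\omega_1$, and let $g(\nu)$ be the decided value. Any two decisions are forced by a common condition of the filter, and (4) for two decided values is a statement about sets in $V$. So in $V$ the map $g:\omega_1\to\omega_2$ satisfies (4), and it is injective since $A_\xi\cap B_\xi=\emptyset$. Choose $\alpha<\omega_2$ above all elements of $\mathrm{ran}(g)$. Then $Z=A_\alpha$ satisfies $A_\xi\subseteq^*Z$ and $|B_\xi\cap Z|<\omega$ for all $\xi\in\mathrm{ran}(g)$, contradicting Lemma 3 with $H=\mathrm{ran}(g)$. ∎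

**Proof of Theorem C (2).** The statements on local weight are Step 5 of the proof of Theorem A. Let $W\subseteq K\setminus\{\infty\}$ be nonempty, compact and open. It is covered by finitely many sets $[P_i(s)]$, each open of weight $<\mathfrak c$, so $w(W)<\mathfrak c$. Under $\mathrm{MA}+\neg\mathrm{CH}$, $W$ is a remainder by Known Result 1. ∎

So whatever prevents $K$ from being a remainder is concentrated at $\infty$. This does not conflict with Known Result 3, for under $\mathrm{MA}+\neg\mathrm{CH}$ the space $K$ has $\mathfrak c$ points of uncountable local weight. To see this, let $s\in2^{\omega_1}$ with $P_0(s)$ uncountable; since $\omega_1<\mathfrak c$, $s\in T$. By Step 3 of the proof of Theorem A, $[P_0(s)]\cong[1,\omega_1]$, and every neighborhood of its last point contains uncountably many isolated points. For distinct such $s,s'$ these last points differ. Indeed, the ultrafilter given by the last point of $[P_0(s)]$ contains $P_0(s)$ but no bounded initial segment of it. If it were also the last point of $[P_0(s')]$, it would contain $P_0(s)\cap P_0(s')=P_0(s\wedge s')$, which is a bounded initial segment of $P_0(s)$, as $|s\wedge s'|<\omega_1$. There are $2^{\omega_1}=\mathfrak c$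 such $s$: prescribe $s(\xi)=0$ at even $\xi$ and choose freely at odd $\xi$. There are no more than $\mathfrak c$ points altogether, since $K'$ is a union of $\mathfrak c$ sets $[P_i(s)]$ of size $<\mathfrak c$.

**Proof of Theorem C (3).** Let $L$ be a compact space with a continuous surjection onto $K$, and suppose $L$ is a remainder. By Lemma 1 there is a continuous surjection $\beta\omega\setminus\omega\to L$. Composing, $\beta\omega\setminus\omega$ maps continuously onto $K$, so $K$ is a remainder by Lemma 1 again. Hence if $K$ is not a remainder, neither is $L$. ∎

In particular, in the models of Theorem B and under PFA, let $L$ be any nonempty compact scattered space of weight at most $\mathfrak c$. Then $K\times L$ and $K\oplus L$ are compact of weight $\mathfrak c$, and both map onto $K$ (project, respectively send $L$ to one point of $K$), so neither is a remainder. Both are scattered. For $K\oplus L$ this is clear. For $\emptyset\ne Y\subseteq K\times L$, pick an isolated point $x$ of the projection of $Y$ to $K$; then $Y\cap(\{x\}\times L)$ is open in $Y$ and nonempty, and it has an isolated point because $L$ is scattered. $\blacksquare$
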